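# Tame filling functions: intrinsic ones always exist, extrinsic ones need not

## 1. The fundamental group of a Cayley complex with one 2-cell removed

Let $G$ be a group with a finite presentation $\mathcal P=\langle A\mid R\rangle$. Here $A$ is finite and inverse-closed, and $R$ is a finite set of nonempty words. The Cayley complex $X$ of $\mathcal P$ has vertex set $G$, an edge labelled $a$ from $g$ to $ga$ (its reverse is the edge labelled $a^{-1}$ from $ga$ to $g$), and for each $g\in G$, $r\in R$ a 2-cell attached along the loop at $g$ labelled $r$. It is simply connected and locally finite; it is the universal cover of the presentation complex. The base vertex is the identity $\epsilon$. Write $\langle\langle\cdot\rangle\rangle$ for normal closure.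

Choose one relator $z$, write $R=R'\sqcup\{z\}$ and $H=\langle A\mid R'\rangle$, so that $G=H/N$ with $N=\langle\langle z\rangle\rangle_H$. Let $\sigma$ be the open 2-cell of $X$ attached along the loop at $\epsilon$ labelled $z$. The object on which the negative half of this lecture turns is the group $\pi_1(X\setminus\sigma,\epsilon)$.

**Lemma 1.1.** $\displaystyle \pi_1(X\setminus\sigma,\epsilon)\cong N/\langle\langle \gamma z\gamma^{-1}:\gamma\in H\setminus N\rangle\rangle_N .$

*Proof.* The presentation complex of $\mathcal P$ is that of $\langle A\mid R'\rangle$ with one more 2-cell, attached along $z$. Delete from $X$ all open 2-cells of the relator $z$. What remains is the connected covering of the presentation complex of $H$ that corresponds to $\ker(H\to G)=N$, so its fundamental group is $N$. Now put back the $z$-cells at all $g\ne\epsilon$. The cell at $g$ is attached along the loop at $g$ labelled $z$. Join $\epsilon$ to $g$ by a path whose label represents $\gamma\in H$; then $\gamma$ maps to $g$, and the attached loop represents $\gamma z\gamma^{-1}\in N$. Another choice of path replaces $\gamma$ by $n\gamma$ with $n\in N$, which gives a conjugate in $N$. So exactly the elements $\gamma z\gamma^{-1}$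 with $\gamma\notin N$ are killed. $\square$

Three examples. For $\mathbb Z^2=\langle a,b\mid aba^{-1}b^{-1}\rangle$ the complex $X$ is the plane tiled by unit squares, and $X\setminus\sigma$ is the plane with one open square removed, so the group is $\mathbb Z$. For $H=\langle z,x\mid zxz^{-1}=x^2\rangle$, killing $z$ gives $x=x^2$, so $G$ is trivial and $N=H$. No $\gamma$ lies outside $N$, so $\pi_1(X\setminus\sigma)\cong H$; indeed $X\setminus\sigma$ is the one-vertex presentation complex of $H$. Third, suppose we allowed infinitely many generators and took
$$M=\langle z,x_0,x_1,x_2,\dots\mid zx_iz^{-1}=x_i^2\ (i\ge 0)\rangle$$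
in place of $H$. Then we would see $M$ behind the hole, and $M$ is not finitely generated (Lemma 6.1). This is not a finite presentation, but it is the picture that we shall realize with one.

What is this for? The *extrinsic tame filling functions*, defined in Section 2, measure how loops can be filled without wandering away from $\epsilon$ and coming back. We shall see in Section 4 that if $(G,\mathcal P)$ has one, then $\pi_1(X\setminus\sigma,\epsilon)$ is finitely generated. So a finite presentation with an infinitely generated group behind one hole has no extrinsic tame filling function. The *intrinsic* version of the question turns out differently, and it turns on another construction, a cone made of finitely many kinds of triangles (Section 10).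

## 2. Norms, combings, tameness, and the three theorems

Let $\mathbb N[\tfrac14]=\{k/4:k\in\mathbb Z_{\ge0}\}$. Let $d_X$ be the path metric on the 1-skeleton of $X$ with edges of length $1$, write $|g|=d_X(\epsilon,g)$, and put $\rho=\max(2,\max_{r\in R}|r|)$.

**Definition (norm).** Let $Y$ be a connected combinatorial 2-complex with an integer-valued function $\delta\ge0$ on its vertices. For a vertex, $\|v\|=\delta(v)$. On an open edge with endpoints $u,v$ the norm is $n+\frac14$ if $\delta(u)=\delta(v)=n$, and $n+\frac12$ if $\{\delta(u),\delta(v)\}=\{n,n+1\}$. On an open 2-cell it is $m+\frac34$, where $m$ is the maximum of $\delta$ over the vertices of its boundary.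

On $X$ we use $\delta(g)=|g|$ and write $\|\cdot\|_X$.

A *van Kampen diagram* $\Delta$ for a word $w$ is a finite connected 2-complex in the plane with connected complement, with edges labelled by $A$. The boundary of each 2-cell reads a cyclic permutation of some $r^{\pm1}$, $r\in R$, and the outer boundary walk from the base vertex $*$ reads $w$. Van Kampen's lemma says that $w$ represents the identity if and only if such a $\Delta$ exists. There is a canonical cellular map $\pi:\Delta\to X$ with $\pi(*)=\epsilon$.

**Definition (two norms on a diagram).** The *intrinsic norm* on $\Delta$ comes from $\delta(v)=d_\Delta(*,v)$, where $d_\Delta$ is the path metric on the 1-skeleton. The *extrinsic norm* is $x\mapsto\|\pi(x)\|_X$.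

**Definition (1-combing).** A 1-combing of $\Delta$ is a continuous map $\Psi:\partial\Delta\times[0,1]\to\Delta$ with $\Psi(p,0)=*$ and $\Psi(p,1)=p$ for all $p$, with $\Psi(*,t)=*$ for all $t$, and such that for every vertex $p$ of $\partial\Delta$ the path $\Psi(p,\cdot)$ lies in the 1-skeleton.

**Definition (tameness).** Let $f:\mathbb N[\frac14]\to\mathbb N[\frac14]$ be nondecreasing. The 1-combing $\Psi$ is *$f$-tame* with respect to a norm $N$ if for all $p\in\partial\Delta$, $0\le s<t\le1$ and $n\in\mathbb N[\frac14]$,
$$N(\Psi(p,s))>f(n)\ \Longrightarrow\ N(\Psi(p,t))>n .$$
Such an $f$ is an *intrinsic* (respectively *extrinsic*) *tame filling function* for $(G,\mathcal P)$ if every word $w\in A^*$ representing the identity has a van Kampen diagram with a 1-combing that is $f$-tame for the intrinsic (respectively extrinsic) norm.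

In words: once a combing path has climbed above $f(n)$, it never returns to level $n$ or lower.

*Example.* Let $\Delta=[0,1]^2$ be the one-square diagram over $\langle a,b\mid aba^{-1}b^{-1}\rangle$ with $*=(0,0)$. Then $\delta=0,1,2,1$ at the corners. The two edges at $*$ have norm $\frac12$, the other two have norm $\frac32$, and the 2-cell has norm $2+\frac34$. Straight segments from $*$ do not form a 1-combing, because the path to $(1,1)$ would leave the 1-skeleton. Instead push the square through its right edge onto the other three sides (projecting from a point to the right), then shrink the top and the bottom edges, then the left edge, and read this backwards. Now $(1,1)$ is reached along the left and the top edge. The only decrease of norm along these paths happens for $p$ in the open right edge: the path crosses the 2-cell at norm $\frac{11}4$ and ends at norm $\frac32$. So this 1-combing is $f$-tame with $f(n)=n+\frac54$.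

The question is whether every pair $(G,\mathcal P)$ has a finite-valued intrinsic, and a finite-valued extrinsic, tame filling function. It is stated as open, with no answer given, in "Tame Filling Functions and Closure Properties".

**Theorem A.** Every pair $(G,\mathcal P)$ has a finite-valued intrinsic tame filling function.

**Theorem B.** There is a finitely presented group $G$ with a finite presentation $\mathcal P_0$ such that $(G,\mathcal P_0)$ has no finite-valued extrinsic tame filling function.

**Theorem C.** (1) For the group $G$ of Theorem B constructed in Section 6 and *every* finite presentation $\mathcal P$ of $G$, the pair $(G,\mathcal P)$ has no finite-valued extrinsic tame filling function. (2) For an arbitrary pair $(G,\mathcal P)$, a finite-valued extrinsic tame filling function exists if and only if for every $n\ge0$ every component of $C_n$ has finitely generated fundamental group, where $C_n\subset X$ is the full subcomplex spanned by the vertices at distance $>n$ from $\epsilon$.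

*Example for $C_n$.* For $\mathbb Z^2$ with the presentation above, the complement of $C_n$ in the plane is the union of the open squares $(x-1,x+1)\times(y-1,y+1)$ over integers with $|x|+|y|\le n$. That is the set $\{(p_1,p_2):\lfloor|p_1|\rfloor+\lfloor|p_2|\rfloor\le n\}$, because $\lfloor|p_1|\rfloor$ is the smallest $|x|$ with $|p_1-x|<1$. It is bounded by a staircase that each ray from the origin crosses exactly once, so $C_n$ is a closed annulus without its outer boundary, and $\pi_1(C_n)\cong\mathbb Z$. By Theorem C(2), $\mathbb Z^2$ has an extrinsic tame filling function.

**Sublevel sets.** For an integer $n\ge0$ let $Z_n=\{x\in X:\|x\|_X\le n\}$. An open edge in $Z_n$ has both ends of norm $\le n$. An open 2-cell in $Z_n$ has all vertices of norm $\le n-1$, so its edges have norm $\le n-\frac34$. Hence $Z_n$ is a finite subcomplex, and $X\setminus Z_n$ is open. A cell not in $Z_n$ has a vertex of norm $\ge n$. Any two vertices of a cell are at distance at most $\rho/2$ (go around the boundary the short way; for an edge use $1\le\rho/2$), so all its vertices have norm $\ge n-\rho/2$. Finally, $B(n)$ denotes the full subcomplex on the vertices of norm $\le n$.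

## 3. Free groups, finite groups, and why one word at a time is not enough

*Free groups.* Let $R=\emptyset$. Read a freely trivial word $w$ from left to right and build a plane tree. When the next letter cancels the last letter of the reduced form of what has been read, walk back along the last edge; otherwise grow a new edge. The result is a diagram for $w$ in which the path from $*$ to every vertex is labelled by a reduced word, so $d_\Delta(*,v)=|\pi(v)|$ and the two norms agree. Let $\Psi(p,\cdot)$ run at constant speed along the tree from $*$ to $p$. Norms along it read $0,\frac12,1,\frac32,\dots$ and never decrease, so $f(n)=n$ is both an intrinsic and an extrinsic tame filling function.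

*Finite groups, extrinsic norm.* If $G$ is finite, $\|\cdot\|_X$ is bounded on the finite complex $X$ by some $K\in\mathbb N[\frac14]$, and the constant function $f=K$ works for any 1-combing, since its hypothesis never occurs. Every diagram has a 1-combing (Lemma 9.1 with $F_{-1}=\{*\}$, $F_0=\Delta$).

*One word at a time.* The last remark applies to a single word: for each $w$ take any diagram, any 1-combing, and let $f_w$ be the constant equal to the largest norm that occurs. The trouble is uniformity in $w$. Compare the diameter functions
$$\mathrm{IDiam}(n)=\max_w\min_\Delta\max_v d_\Delta(*,v),\qquad \mathrm{EDiam}(n)=\max_w\min_\Delta\max_v d_X(\epsilon,\pi(v)),$$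
where $w$ ranges over words of length at most $n$ representing the identity. They are finite because there are finitely many such $w$. In the definition of tameness $n$ bounds a norm and says nothing about the length of $w$. For each fixed $n$ infinitely many words have to be controlled at once, and $\sup_wf_w$ need not be finite. This is exactly where the argument for diameter functions stops.

## 4. Tameness forces finite generation behind every hole

**Lemma 4.1.** Let $f$ be a finite-valued extrinsic tame filling function for $(G,\mathcal P)$ and $n\ge0$ an integer. There is a finite subcomplex $Y\supset Z_n$ of $X$ such that every edge loop $\ell$ at $\epsilon$ is a concatenation $\alpha_0\beta_1\alpha_1\cdots\beta_k\alpha_k$, where each $\alpha_i$ lies in $Y$, and each $\beta_i$ lies in $X\setminus Z_n$ and is homotopic rel endpoints inside $X\setminus Z_n$ to a path $\gamma_i$ in $Y\setminus Z_n$.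

The point is that $Y$ does not depend on $\ell$.

*Proof.* **Step 1: choose $Y$.** Let $m\ge\max(f(n),n)$ be an integer. Let $V$ be the union of the open cells whose closures meet $Z_m$. If the closure of a cell misses $Z_m$, so do the closures of all cells in its boundary, so $X\setminus V$ is a subcomplex and $V$ is open. Clearly $Z_m\subset V$. Let $Y$ be the smallest subcomplex containing $V$; it is finite by local finiteness, and it contains $Z_n$.

**Step 2: turn the combing into a map of a square.** Let $w$ label $\ell$; the empty case is trivial. Take $\Delta$ and $\Psi$ for $w$ as in the definition of $f$, and let $p:[0,1]\to\partial\Delta$ be the boundary path from $*$ reading $w$. Put $h(\theta,t)=\pi(\Psi(p(\theta),t))$. Then $h(\theta,0)=h(0,t)=h(1,t)=\epsilon$ and $h(\cdot,1)=\ell$.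

**Step 3: the region where the combing has already been high.** Let
$$\Omega=\{(\theta,t):\ \|h(\theta,s)\|_X>m\text{ for some }s\le t\}.$$
It is upward closed in $t$. It is open in the square: let $s$ be a witness for $(\theta_0,t_0)$. Then $s>0$ because $h(\theta_0,0)=\epsilon$. Since $X\setminus Z_m$ is open we may decrease $s$ slightly and get $s<t_0$; this $s$ is then a witness at all points near $(\theta_0,t_0)$. If $(\theta,t)\in\Omega$ has witness $s$, then $\|h(\theta,t)\|_X>n$: for $s<t$ by tameness, as $m\ge f(n)$, and for $s=t$ because $m\ge n$. So $h(\Omega)\subset X\setminus Z_n$. Off $\Omega$ the map $h$ takes values in $Z_m$. The bottom, left and right sides of the square miss $\Omega$.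

**Step 4: a staircase separating low from high.** By Lebesgue's lemma, applied to the preimages under $h$ of the open cover $\{V,X\setminus Z_m\}$ of $X$, there is $b$ such that $h$ maps each closed square of the $b\times b$ grid into $V$ or into $X\setminus Z_m$. Let $\mathcal Q$ be the set of closed grid squares that meet the complement of $\Omega$. The image of each such square meets $Z_m$, so it lies in $V$. Squares not in $\mathcal Q$ lie in $\Omega$. The complement of $\Omega$ is downward closed and contains the bottom side, so in column $k$ the set $\mathcal Q$ consists of the lowest $r_k$ squares, with $1\le r_k\le b$. Every square of the first and of the last column meets the left or the right side, so there $r_k=b$. Let $c$ be the staircase curve with a horizontal piece at height $r_k/b$ over column $k$ and vertical pieces joining these. Horizontal pieces are top sides of squares in $\mathcal Q$; vertical pieces lie along squares of $\mathcal Q$ in the taller of the two adjacent columns. So $h(c)\subset V\subset Y$.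

**Step 5: read off the decomposition.** Over columns with $r_k=b$ the curve $c$ runs along the top side; the corresponding pieces of $\ell$ are the $\alpha$'s, and they lie in $Y$. Consider a maximal block of consecutive columns with $r_k<b$, and let $\beta$ be the piece of $\ell$ over it. The part of $c$ over the block, including the two vertical pieces at its ends, and the region between it and the top side lie in the union of the squares over the block that are not in $\mathcal Q$. Indeed a horizontal piece is the bottom side of the first such square of its column, and a vertical piece is a side of such squares in the shorter column. So all this lies in $\Omega$. Applying $h$, we see that $\beta$ is homotopic rel endpoints in $X\setminus Z_n$ to $\gamma=h(c|)\subset Y\setminus Z_n$. As the first and last columns have $r_k=b$, the decomposition begins and ends with an $\alpha$. $\square$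

**Corollary 4.2.** If $(G,\mathcal P)$ has a finite-valued extrinsic tame filling function, then $\pi_1(X\setminus\sigma,\epsilon)$ is finitely generated for every finite union $\sigma$ of open 2-cells of $X$.

*Proof.* Choose $n$ with $\sigma\subset Z_n$, and $Y$ from Lemma 4.1. Every element of $\pi_1(X\setminus\sigma,\epsilon)$ is represented by an edge loop $\ell$. The $\alpha_i$ lie in $X^{(1)}$, and $X\setminus Z_n\subset X\setminus\sigma$. So in $X\setminus\sigma$ we get $\ell\simeq\alpha_0\gamma_1\alpha_1\cdots\gamma_k\alpha_k\subset Y\setminus\sigma$. Thus $\pi_1$ of the component of $\epsilon$ in the finite complex $Y\setminus\sigma$ surjects onto $\pi_1(X\setminus\sigma,\epsilon)$. $\square$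

## 5. Kernels of maps between star amalgams

By Lemma 1.1 and Corollary 4.2, Theorem B follows from a finitely presented group $H$ and an element $z$, with $N=\langle\langle z\rangle\rangle_H$, for which there is a homomorphism of $N$ onto $M$ that kills every $\gamma z\gamma^{-1}$ with $\gamma\in H\setminus N$. The tool for producing such homomorphisms is this.

**Definition (star amalgam).** A star amalgam is the fundamental group $\Gamma$ of a finite tree of groups with a central vertex group $C$, leaves $\Lambda_j$, and edge groups $D_j\hookrightarrow C,\Lambda_j$.

It is obtained from $C$ by successive amalgamated products $(\cdot)*_{D_j}\Lambda_j$. Hence the amalgam of the full center with only some of the leaves embeds in $\Gamma$. Its Bass–Serre tree $\mathcal T$ has as vertices the cosets $\gamma C$ and $\gamma\Lambda_j$, and as edges the cosets $\gamma D_j$, the latter joining $\gamma C$ to $\gamma\Lambda_j$. The group $\Gamma$ acts on it by left multiplication, without inversions.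

**Lemma 5.1.** Let $C\to\bar C$ be a surjection with kernel $N_C$, injective on every $D_j$. Let $\bar\Gamma$ be the star amalgam of $\bar C,\Lambda_j,D_j$, and $N=\ker(\Gamma\to\bar\Gamma)$. Then $N=\langle\langle N_C\rangle\rangle_\Gamma$, $N\cap C=N_C$, and there is a retraction $\varrho:N\to N_C$ such that $\varrho(\gamma c\gamma^{-1})=1$ for all $c\in N_C$ and $\gamma\in\Gamma\setminus NC$.

*Example.* Let $C=\langle a\rangle\cong\mathbb Z$, one leaf $\langle t\rangle\cong\mathbb Z$, trivial edge group, $\bar C=1$. Then $N$ is the kernel of $F(a,t)\to\langle t\rangle$, free on the elements $t^iat^{-i}$, and $\varrho$ sends $a$ to $a$ and kills $t^iat^{-i}$ for $i\neq0$.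

*Proof.* **Step 1: the kernel and its intersections.** Killing $N_C$ in the obvious presentation of $\Gamma$ gives the obvious presentation of $\bar\Gamma$, so $\bar\Gamma=\Gamma/\langle\langle N_C\rangle\rangle$ and $N=\langle\langle N_C\rangle\rangle$. Since $\bar C$ and $\Lambda_j$ embed in $\bar\Gamma$, we have $N\cap C=N_C$ and $N\cap\Lambda_j=1$.

**Step 2: $N$ is a free product.** Let $N$ act on $\mathcal T$. The stabilizer of the vertex $\gamma C$ is $N\cap\gamma C\gamma^{-1}=\gamma N_C\gamma^{-1}$; the stabilizers of the other vertices and of the edges are trivial. The quotient $N\backslash\mathcal T$ has vertex set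
$$N\backslash\Gamma/C\ \sqcup\ \bigsqcup_jN\backslash\Gamma/\Lambda_j=\bar\Gamma/\bar C\ \sqcup\ \bigsqcup_j\bar\Gamma/\Lambda_j$$
and edge set $\bigsqcup_jN\backslash\Gamma/D_j=\bigsqcup_j\bar\Gamma/D_j$, the edge $\bar\gamma D_j$ joining $\bar\gamma\bar C$ to $\bar\gamma\Lambda_j$. So the quotient is the Bass–Serre tree of $\bar\Gamma$, a tree. By Serre, *Trees*, a group that acts without inversions on a tree, with trivial edge stabilizers and with quotient a tree, is the free product of the stabilizers of the vertices of any lift of the quotient to a subtree of $\mathcal T$. After translating by an element of $N$ the lift contains the vertex $C$.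

**Step 3: the retraction.** Let $\varrho$ be the identity on the factor $N_C$ and trivial on all other factors. If $\gamma\notin NC$, the vertex $\gamma C$ is not in the $N$-orbit of the vertex $C$. So $\gamma C=nv$ with $n\in N$ and $v\ne C$ a vertex of the lift. Then $\gamma c\gamma^{-1}$ lies in the stabilizer $nN_vn^{-1}$ of this vertex, where $N_v$ is the stabilizer of $v$ in $N$, and it is killed. $\square$

## 6. Hiding an infinitely generated group behind one 2-cell

### 6.1 The target group, and what goes wrong with an arbitrary embedding

**Lemma 6.1.** $M=\langle z,x_0,x_1,\dots\mid zx_iz^{-1}=x_i^2\ (i\ge0)\rangle$ is not finitely generated.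

*Proof.* $M$ is the ascending union of $M_n=\langle z,x_0,\dots,x_n\rangle$; if $M$ were finitely generated, some $M_n$ would equal $M$. The homomorphism of $M$ onto $\langle z,x_{n+1}\mid zx_{n+1}z^{-1}=x_{n+1}^2\rangle$ that kills all other $x_i$ maps $M_n$ onto $\langle z\rangle$. This does not contain $x_{n+1}$: let $z$ and $x_{n+1}$ act on $\mathbb R$ by $\tau\mapsto2\tau$ and $\tau\mapsto\tau+1$. The relation holds, $\langle z\rangle$ fixes $0$, and $x_{n+1}$ does not. $\square$

The first thing to try is to embed $M$ in some finitely presented group $B'$ and kill $z$ there. This gives no control over conjugates. For instance, replace $B'$ by $H=B'\times\langle t\rangle$ with $t$ of infinite order; it is still finitely presented and contains $M$. Now $N=\langle\langle z\rangle\rangle_H\subset B'$, and for every $\gamma\in B'$ the element $\gamma t$ lies outside $N$ and $(\gamma t)z(\gamma t)^{-1}=\gamma z\gamma^{-1}$. So all conjugates of $z$ are killed in Lemma 1.1, and $\pi_1(X\setminus\sigma)$ is trivial. What we need is that $N$ splits as a free product in which conjugates by elements outside $N$ land in other factors.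

Lemma 5.1 says how to get this: put $M$ into the *center* of star amalgams, and let every edge group survive in the quotient. The infinitely many relations $zx_iz^{-1}=x_i^2$ then have to be forced by leaves that meet $N$ trivially. So we must break each relation into pieces, each of which still makes sense, with free generators, after $M$ is killed. The auxiliary letters $f_i,k_i$ below do that.

### 6.2 A leaf that encodes infinitely many relations

Let $\Phi=F(s,t)$ be free of rank 2. The elements $s^its^{-i}$, $i\ge0$, freely generate a free subgroup, so two letters can carry an infinite sequence. For a copy $\Phi_j=F(s_j,t_j)$ write $j^{(i)}:=s_j^it_js_j^{-i}$. Let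
$$E=\langle\Phi_a,\Phi_b,\Phi_c\mid a^{(i)}b^{(i)}=c^{(i)},\ i\ge0\rangle .$$
It is the star amalgam with center free on $\{a_i,b_i\}_{i\ge0}$, with $c_i:=a_ib_i$, and leaves $\Phi_a,\Phi_b,\Phi_c$ glued along $\langle a_i\rangle_i,\langle b_i\rangle_i,\langle c_i\rangle_i$ via $a_i=a^{(i)}$, $b_i=b^{(i)}$, $c_i=c^{(i)}$. (Each of the three groups is free on the listed elements; for the $c_i$ note that $\{a_i,c_i\}$ is also a basis of the center.) $E$ is generated by six elements and recursively presented, so by Higman's embedding theorem $E\le B$ for some finitely presented group $B$. Fix $B$.

### 6.3 Six triangular relations that force $zxz^{-1}=x^2$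

Let $F$ be free on $\{f_i,k_i\}_{i\ge0}$ and $S=M*F$. For each $i$, with the index suppressed on the right, define in $S$
$$y_1=f,\quad y_2=xf,\quad y_1'=zfz^{-1},\quad y_2'=zxfz^{-1}=x^2\,zfz^{-1},$$
$$d_0=k,\quad d_1=f^{-1}x^{-1}k,\quad d_2=x^{-1}k,\quad d_3=f^{-1}x^{-2}k,\quad d_4=x^{-2}k,\quad d_5=zf^{-1}z^{-1}x^{-2}k,$$
written $y_1^{(i)},\dots,d_5^{(i)}$ when the index matters. Direct substitution gives
$$T_1:\ y_2d_1=d_0,\qquad T_2:\ y_1d_1=d_2,\qquad T_3:\ y_2d_3=d_2,$$
$$T_4:\ y_1d_3=d_4,\qquad T_5:\ y_1'd_5=d_4,\qquad T_6:\ y_2'd_5=d_0 .$$
For example $y_2'd_5=x^2zfz^{-1}\cdot zf^{-1}z^{-1}x^{-2}k=k$. The meaning is this. $T_1,T_2$ say $d_0=y_2y_1^{-1}d_2=xd_2$; $T_3,T_4$ say $d_2=xd_4$; $T_5,T_6$ say $d_0=y_2'y_1'^{-1}d_4=(zxz^{-1})d_4$. Together: $zxz^{-1}=x^2$.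

**Claim.** With $j$ running over the ten symbols and $i\ge0$,
$$S=\langle z,\ j^{(i)}\mid T_1^{(i)},\dots,T_6^{(i)},\ zy_1^{(i)}z^{-1}=y_1'^{(i)},\ zy_2^{(i)}z^{-1}=y_2'^{(i)}\rangle.\tag{1}$$

*Proof.* In the group presented on the right put, for each $i$, $f=y_1$, $x=y_2y_1^{-1}$, $k=d_0$, so $y_2=xf$. The last two relations define $y_1'=zfz^{-1}$ and $y_2'=zxfz^{-1}$. $T_1$–$T_5$ define successively $d_1=y_2^{-1}k$, $d_2=y_1d_1=x^{-1}k$, $d_3=y_2^{-1}d_2$, $d_4=y_1d_3=x^{-2}k$, $d_5=y_1'^{-1}d_4$. Then $T_6$ becomes $y_2'y_1'^{-1}x^{-2}k=k$, that is, $zxz^{-1}=x^2$. So Tietze transformations lead to generators $z,x_i,f_i,k_i$ with relations $zx_iz^{-1}=x_i^2$, which is $M*F$. $\square$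

### 6.4 The groups $W$ and $L$

*Purpose: make the ten infinite families finitely generated, without losing anything when $M$ is killed.* Let $J=\{y_1,y_2,d_0,\dots,d_5\}$ and let $q:S\to F$ kill $M$. Then
$$q(y_1^{(i)})=q(y_2^{(i)})=f_i,\qquad q(d_r^{(i)})=k_i\ (r\text{ even}),\qquad q(d_r^{(i)})=f_i^{-1}k_i\ (r\text{ odd}).$$
In each case these elements, $i\ge0$, are part of a free basis of $F$. So for each $j\in J$ the $j^{(i)}$ freely generate a subgroup $P_j\le S$, and $q|_{P_j}$ is injective. Let $W$ be the star amalgam with center $S$ and the eight leaves $\Phi_j$, $j\in J$, where $P_j$ is glued to $\langle s_j^it_js_j^{-i}\rangle_i$ in the obvious way. Let $L$ be the star amalgam with center $F$ and the same leaves, glued along $q(P_j)$. So $q$ extends to a surjection $q:W\to L$ that is the identity on each $\Phi_j$.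

In $W$ put $s_{y_r'}=zs_{y_r}z^{-1}$, $t_{y_r'}=zt_{y_r}z^{-1}$ and $\Phi_{y_r'}=z\Phi_{y_r}z^{-1}$ for $r=1,2$. Present $W$ by (1), the letters $s_j,t_j$ $(j\in J)$ and the relations $j^{(i)}=s_j^it_js_j^{-i}$, and add the letters just defined. Given $y_r^{(i)}=s_{y_r}^it_{y_r}s_{y_r}^{-i}$, the relation $zy_r^{(i)}z^{-1}=y_r'^{(i)}$ of (1) says $y_r'^{(i)}=s_{y_r'}^it_{y_r'}s_{y_r'}^{-i}$. So all ten families $j^{(i)}$ can be eliminated. Reading $j^{(i)}$ as $s_j^it_js_j^{-i}$, we get
$$W=\langle z,\ s_j,t_j\ (j\in J\cup\{y_1',y_2'\})\mid T_1^{(i)},\dots,T_6^{(i)}\ (i\ge0),\ zs_{y_r}z^{-1}=s_{y_r'},\ zt_{y_r}z^{-1}=t_{y_r'}\ (r=1,2)\rangle.\tag{2}$$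
Only the $T_r^{(i)}$ are still infinite in number, and each family $T_r^{(i)}$, $i\ge0$, has the shape of the relations of $E$.

**The maps $\varepsilon_r$.** If $T_r$ reads $uv=u'$, let $\varepsilon_r:E\to W$ send $\Phi_a,\Phi_b,\Phi_c$ to $\Phi_u,\Phi_v,\Phi_{u'}$ by $s\mapsto s$, $t\mapsto t$. This is well defined because $T_r^{(i)}$ holds in $W$ for all $i$. In every case $u\in\{y_1,y_2,y_1',y_2'\}$, $v$ is a $d$ of odd index, and $u'$ is a $d$ of even index.

**Claim.** $q\varepsilon_r:E\to L$ is injective; hence so is $\varepsilon_r$, and $q$ is injective on $\varepsilon_r(E)$.

*Proof.* Since $q(z)=1$, $q$ maps $\Phi_{y_r'}$ to $\Phi_{y_r}$ by $s\mapsto s$, $t\mapsto t$. So $q\varepsilon_r$ maps the center of $E$ to $F$ by $a_i\mapsto f_i$, $b_i\mapsto f_i^{-1}k_i$, $c_i\mapsto k_i$. This takes a basis to a basis, so it is an isomorphism onto $F$. The three leaves of $E$ go isomorphically onto three distinct leaves of $L$ (one with symbol $y$, one with odd $d$, one with even $d$), and the edge groups match. So $q\varepsilon_r$ is an isomorphism onto the amalgam of a sub-star of $L$ with full center, which embeds in $L$. $\square$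

### 6.5 The groups $H$ and $G$

Let $B_1,\dots,B_6$ be copies of $B$. Let $H$ be the star amalgam with center $W$ and leaves $B_r$ glued along $E$ (via $\varepsilon_r$ and $E\le B_r$). Let $G$ be the star amalgam with center $L$ and leaves $B_r$ glued along $E$ (via $q\varepsilon_r$). Let $Q:H\to G$ be induced by $q$, and $N=\ker Q$.

**$H$ is finitely presented.** Generators: $z$, all $s_j,t_j$ for the ten symbols, and the generators of $B_1,\dots,B_6$. Relators: those of the $B_r$; the identifications $\varepsilon_r(e)=e$ for the six generators $e$ of $E$ and $1\le r\le6$, with the right side written in the generators of $B_r$; and the four $z$-relations of (2). The infinitely many relations $T_r^{(i)}$ are consequences: they are the $\varepsilon_r$-images of relations $a^{(i)}b^{(i)}=c^{(i)}$ that hold in $E\le B_r$.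

**$N=\langle\langle z\rangle\rangle_H$.** By Lemma 5.1, $N$ is the normal closure of $\ker(W\to L)$, which is the normal closure of $\ker(S\to F)=\langle\langle M\rangle\rangle_S$. And $x_i=x_i^2x_i^{-1}=zx_iz^{-1}x_i^{-1}\in\langle\langle z\rangle\rangle$.

So adding the relator $z$ to the presentation of $H$ gives a finite presentation $\mathcal P_0$ of $G$, with formal inverses of generators adjoined to make the alphabet inverse-closed.

**Lemma 6.2.** There is a retraction $\varrho:N\to M$ with $\varrho(\gamma z\gamma^{-1})=1$ for all $\gamma\in H\setminus N$.

*Proof.* Apply Lemma 5.1 three times:

* to $H$ (center $W\to L$), giving $\varrho_1:N\to N_W=\ker(W\to L)=N\cap W$;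
* to $W$ (center $S\to F$), giving $\varrho_2:N_W\to N_S=\ker(S\to F)=N_W\cap S$;
* to $S=M*F$ (center $M\to1$, leaf $F$, trivial edge group), giving $\varrho_3:N_S\to M$.

Let $\varrho=\varrho_3\varrho_2\varrho_1$; it is the identity on $M\subset N_S\subset N_W\subset N$. Let $\gamma\in H\setminus N$.

If $\gamma\notin NW$, then $\varrho_1(\gamma z\gamma^{-1})=1$. Otherwise $\gamma=na$ with $n\in N$ and $a\in W\setminus N_W$. Then $aza^{-1}\in N_W$ is fixed by $\varrho_1$, and $\varrho_1(\gamma z\gamma^{-1})$ is the conjugate of $aza^{-1}$ by $\varrho_1(n)\in N_W$. If $a\notin N_WS$, then $\varrho_2$ kills $aza^{-1}$. Otherwise $a=n'y$ with $n'\in N_W$ and $y\in S\setminus N_S$, and in the same way $\varrho_2(aza^{-1})$ is conjugate in $N_S$ to $yzy^{-1}$. Since $M\subset N_S$, we have $y\notin N_S=N_SM$, so $\varrho_3$ kills $yzy^{-1}$. $\square$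

**Proposition 6.3.** Let $X_0$ be the Cayley complex of $\mathcal P_0$ and $\sigma$ the open 2-cell attached along the loop labelled $z$ at $\epsilon$. Then $\pi_1(X_0\setminus\sigma,\epsilon)$ is not finitely generated.

*Proof.* By Lemma 1.1 this group is $N/\langle\langle\gamma z\gamma^{-1}:\gamma\in H\setminus N\rangle\rangle_N$. By Lemma 6.2, $\varrho$ induces a homomorphism of it onto $M$, which is not finitely generated by Lemma 6.1. $\square$

(If one's convention symmetrizes $R$, let $\sigma$ be the finite union of all open 2-cells attached along that loop. The extra cells of the other relators are attached along loops that bound cells already, so the fundamental group is the same.)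

**Proof of Theorem B.** Combine Proposition 6.3 with Corollary 4.2. $\blacksquare$

## 7. Changing the presentation: Theorem C(1)

Suppose that $\mathcal P$ is a finite presentation of the group $G$ of Section 6 and that $(G,\mathcal P)$ has a finite-valued extrinsic tame filling function. Let $X_{\mathcal P}$ be its Cayley complex, and $X_0,\sigma$ as in Proposition 6.3. We show that $\pi_1(X_0\setminus\sigma,\epsilon)$ is finitely generated, a contradiction.

**Step 1: maps between the complexes, and control near $\sigma$.** Choose maps that are the identity on vertices: $\varphi:X_0^{(1)}\to X_{\mathcal P}^{(1)}$ sending edges to edge paths (possibly constant) whose labels are taken from a finite set of words, and a cellular $\psi:X_{\mathcal P}\to X_0$ doing the same on edges. The boundaries of the 2-cells of $X_{\mathcal P}$ go to loops carrying finitely many labels, so $\psi$ can be extended over the 2-cells by translates of finitely many discs in the simply connected $X_0$. Hence there is a constant $c$ such that for each closed cell of $X_{\mathcal P}$ with a vertex $g$, its $\psi$-image lies in a subcomplex whose vertices are within $X_0$-distance $c$ of $g$. If this image meets $\sigma$, whose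 closure has the single vertex $\epsilon$, then $g$ is within $c$ of $\epsilon$. So only finitely many closed cells have $\psi$-image meeting $\sigma$. Every cell lies in $Z_n(X_{\mathcal P})$ for large $n$, so for $n$ large $\psi(X_{\mathcal P}\setminus Z_n)\subset X_0\setminus\sigma$. Fix such an $n$, and let $Y$ be as in Lemma 4.1 for $\mathcal P$ and $n$.

**Step 2: loops coming from $X_{\mathcal P}$ lie in a finitely generated subgroup.** Let $\ell'=\alpha_0\beta_1\cdots\alpha_k$ be an edge loop at $\epsilon$ in $X_{\mathcal P}$, decomposed by Lemma 4.1. Then $\psi(\alpha_i)\subset X_0^{(1)}$, and $\psi(\beta_i)\simeq\psi(\gamma_i)$ in $X_0\setminus\sigma$. So $[\psi(\ell')]\in\pi_1(X_0\setminus\sigma,\epsilon)$ lies in the image $I$ of $\pi_1(Y'',\epsilon)$, where $Y''$ is a finite subcomplex of $X_0$ containing $\psi(Y)$, minus $\sigma$. The group $I$ is finitely generated.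

**Step 3: compare a loop of $X_0$ with its image under $\psi\varphi$.** For an oriented edge $e$ of $X_0$ with initial vertex $g$ let $\delta_e=e\cdot\psi\varphi(e)^{-1}$, a loop at $g$. These loops carry finitely many labels, so null-homotopies can be chosen among translates of finitely many ones. Hence $\delta_e$ is null-homotopic in $X_0\setminus\sigma$ except for $e$ in a finite set $\mathcal E$. For each initial vertex $g$ of an edge in $\mathcal E$ fix an edge path $\eta_g$ from $\epsilon$ to $g$. Let $\ell=e_1\cdots e_r$ be an edge loop at $\epsilon$ in $X_0$, and $p_i=\psi\varphi(e_1\cdots e_i)$. Since $p_{i-1}\delta_{e_i}p_{i-1}^{-1}\simeq p_{i-1}e_ip_i^{-1}$, the product telescopes, and in $X_0\setminus\sigma$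
$$[\ell]=\Bigl(\prod_{i=1}^rp_{i-1}\delta_{e_i}p_{i-1}^{-1}\Bigr)\,p_r .$$
Factors with $e_i\notin\mathcal E$ are trivial, and $p_r=\psi(\varphi(\ell))\in I$. For $e_i\in\mathcal E$ with initial vertex $g$ we have $p_{i-1}\,\psi\varphi(\eta_g)^{-1}=\psi(\varphi(e_1\cdots e_{i-1}\eta_g^{-1}))\in I$, so the $i$-th factor is conjugate by an element of $I$ to $\psi\varphi(\eta_g)\,\delta_{e_i}\,\psi\varphi(\eta_g)^{-1}$.

Thus $\pi_1(X_0\setminus\sigma,\epsilon)$ is generated by $I$ and the finitely many elements $\psi\varphi(\eta_g)\,\delta_e\,\psi\varphi(\eta_g)^{-1}$, $e\in\mathcal E$. This contradicts Proposition 6.3. $\blacksquare$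

## 8. Planar diagrams with edges of length zero

From here on $(G,\mathcal P)$ is an arbitrary pair. For the positive results we must cut pieces out of planar diagrams and put other pieces in. Gluing directly could destroy planarity, so we glue through edges labelled $1$ and contract at the end.

**Definition (0-diagram).** A 0-diagram is a finite connected graph $\mathcal G\subset\mathbb R^2$ (loops and multiple edges allowed) with a base vertex $*$ on the boundary of the unbounded face. Oriented edges are labelled by elements of $A\cup\{1\}$; reversal inverts labels, and $1^{-1}=1$. For each bounded face the label of its boundary walk becomes, after deleting all 1's, (i) a cyclic permutation of some $r^{\pm1}$, $r\in R$, or (ii) $aa^{-1}$ with $a\in A$, or (iii) the empty word.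

Bounded faces of a finite connected plane graph are open discs with a nonempty boundary walk, and the face walks together use each side of each edge exactly once. The *outer walk* is the boundary walk of the unbounded face, read from (a chosen corner at) $*$; its label after deleting 1's is the *boundary word*. Mirror images of 0-diagrams are 0-diagrams, so walking directions may be chosen at will. Edges labelled $1$ are called *0-edges* and have length 0; the others have length 1. Let $\delta(v)$ be the distance from $*$. Face labels are trivial in $G$, so labels of paths from $*$ define $\pi:V(\mathcal G)\to G$ with $\pi(*)=\epsilon$. Both $\delta$ and $|\pi|$ are constant along 0-edges and change by at most 1 along other edges. A 0-diagram without 0-edges all of whose bounded faces are of type (i) is, with its bounded faces as 2-cells, a van Kampen diagram for its boundary word, and conversely.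

*Example.* A square with side labels $a,1,a^{-1},1$ is a 0-diagram with one face of type (ii) and boundary word $aa^{-1}$. Contracting the two 0-edges gives a bigon with two parallel edges labelled $a$; deleting one of them gives a single edge, which is a van Kampen diagram for $aa^{-1}$.

**Definition (hull, chain).** For a nonempty connected subgraph $Y$, $\mathrm{hull}(Y)$ is the complement of the unbounded component of $\mathbb R^2\setminus Y$. For a set $S$ of vertices, an *$S$-chain* from $x$ is a sequence $x=x_0,\dots,x_m$ $(m\ge0)$ in $S$ such that $x_i,x_{i+1}$ lie on the boundary walk of a common bounded face and $x_m$ lies on the outer walk.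

The hull is compact and connected, has connected complement, is monotone in $Y$, and is a union of vertices, edges and bounded faces of $\mathcal G$. Every edge lies on a bounded face or on the outer walk. So an edge path in $S$ from $x$ to a vertex of the outer walk yields an $S$-chain: truncate it at its first vertex on the outer walk.

*Example.* Over $\langle a\mid a^3\rangle$ let $l\geq 4$ be even and take the suspension of an $l$-gon $v_1\cdots v_l$ with poles $*$ and $c$. Label the edges $*\to v_i$ and $c\to v_i$ by $a$ for odd $i$ and $a^{-1}$ for even $i$, and $v_i\to v_{i+1}$ (indices mod $l$) by $a$ for odd $i$ and $a^{-1}$ for even $i$. Every triangle reads $a^{\pm3}$ from its pole. Draw this sphere in the plane with the triangle $*v_lv_1$ as unbounded face. This is a van Kampen diagram with a boundary word of length 3; $\delta(v_i)=1$ and $\delta(c)=2$. The full subgraph on $\{\delta\le1\}$ contains the $l$-gon, so its hull contains $c$. And $c$ has no $\{\delta>1\}$-chain: it is the only vertex with $\delta>1$, and it is not on the outer walk.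

**Lemma 8.1.** Let $Y$ be a nonempty connected full subgraph (it contains every edge joining two of its vertices), and $x$ a vertex. Then $x\notin\mathrm{hull}(Y)$ if and only if there is a $(V(\mathcal G)\setminus V(Y))$-chain from $x$.

*Proof.* ($\Leftarrow$) Consecutive chain vertices lie in the same component of $\mathbb R^2\setminus Y$, connected through the common open face. The last one lies in the component containing the unbounded face.

($\Rightarrow$) The unbounded component $O$ of $\mathbb R^2\setminus Y$ is a union of open cells (vertices, open edges, faces) of $\mathcal G$. The closure in $O$ of a cell is the union of the cells of $O$ incident to it (that is, contained in its closure). So each class of the equivalence relation generated by incidence has closed union in $O$. There are finitely many classes and $O$ is connected, so there is one class. Hence there is a sequence of cells in $O$ from $x$ to the unbounded face (stop at its first occurrence) with consecutive ones incident.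

To each vertex or edge of the sequence assign a vertex not in $Y$: the vertex itself, or an endpoint of the edge outside $Y$, which exists because $Y$ is full. Successive 0- or 1-cells of the sequence are either incident, or separated by one bounded face having both in its closure. So successive assigned vertices are equal, or the two endpoints of a common edge, or on a common bounded face. In the second case the edge lies on a bounded face, or its ends are on the outer walk and we stop. The last 0- or 1-cell before the unbounded face lies on the outer walk, and so does its assigned vertex. $\square$

A *corner* of a walk is an occurrence of a vertex in it; a *stretch* is the set of corners between two consecutive letters different from 1 (the whole walk, if there are no such letters).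

**Lemma 8.2 (insertion).** Let $\Phi$ be a bounded face of a connected plane graph with boundary walk $\omega$, and $\Theta$ a 0-diagram with outer walk $\omega'$ such that the labels of $\omega,\omega'$, started at chosen corners, agree after deleting 1's. Then $\Theta$ or its mirror image can be drawn inside $\Phi$ and joined to $\omega$ by 0-edges ("rungs") so that all faces in $\Phi$ are faces of $\Theta$ or of type (ii) or (iii). Corners of $\omega$ and $\omega'$ in corresponding stretches are joined by paths of 0-edges, and every rung joins two such corners.

*Proof.* $\Phi$ is the interior of a closed disc whose boundary circle is mapped to the plane graph along $\omega$. The complement of $\mathrm{hull}(\Theta)$ in the sphere is likewise the interior of a closed disc whose boundary circle traverses $\omega'$ (mapped to one vertex if $\omega'$ is trivial). Place $\mathrm{hull}(\Theta)$ inside $\Phi$, mirrored if necessary. Then $\Phi\setminus\mathrm{hull}(\Theta)$ is the interior of an annulus $S^1\times[0,1]$ with $S^1\times0$ traversing $\omega$ and $S^1\times1$ traversing $\omega'$ in the same direction. For each pair of corresponding non-1 edges join, inside the annulus, the two initial corners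 by a rung and the two terminal corners by a rung. The cyclic orders agree, so the rungs can be drawn disjointly. They cut the annulus into quadrilaterals labelled $a\,1\,a^{-1}\,1$, of type (ii), and discs with all labels 1, of type (iii). If there are no non-1 letters, use one rung between the chosen corners; the annulus becomes one disc of type (iii). The last statement holds because the corners in one stretch of a walk are joined by the 0-edges of that walk. $\square$

The same construction joins a circle drawn around a 0-diagram to the outer walk of that diagram.

**Lemma 8.3 (contraction).** Let $\mathcal G$ be a 0-diagram with nonempty boundary word $w$. There are a van Kampen diagram $\Delta$ for $w$, a set $V_0\subset V(\mathcal G)$ with $*\in V_0$, and a surjection $\kappa:V_0\to V(\Delta)$, $\kappa(*)=*$, with $d_\Delta(*,\kappa(v))=\delta(v)$ and $\pi(\kappa(v))=\pi(v)$, such that for $\nu=\delta$ or $\nu=|\pi|$, every $c$, and $v\in V_0$: if $v$ has a $\{\nu>c\}$-chain in $\mathcal G$, so has $\kappa(v)$ in $\Delta$; if $v$ is joined to $*$ by an edge path in $\{\nu\le c\}$, so is $\kappa(v)$.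

*Proof.* Apply the following moves as long as possible. Each lowers the number of edges and keeps the boundary word. For each we check that $\delta$, $\pi$, chains and paths survive.

**Move 1: contract a 0-edge $e$ with distinct endpoints.** The result is a plane graph whose faces correspond to the old ones; the face walks lose the occurrences of $e$. No bounded face has a walk consisting only of occurrences of $e$: such a walk would be $ee^{-1}$, and then $\mathcal G$ is the single edge $e$ and the face is unbounded. So walks of bounded faces stay nonempty and keep their type, and a vertex on a face walk goes to a vertex on the corresponding walk. Since $e$ has length 0, $\delta$ and $\pi$ (hence $\nu$) are preserved by the quotient map. Images of chains are chains, and images of edge paths are edge paths, with constant steps omitted.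

**Move 2: if a 0-edge $e$ is a loop at $v$, delete $e$ and everything strictly inside the Jordan curve $e$.** Neither $*$ nor any vertex of the outer walk is strictly inside $e$, as these lie in the closure of the unbounded face. Edge paths enter and leave the inside through $v$, so visits to the inside can be cut out of paths between remaining vertices. Hence the rest is connected, and distances and $\pi$ are unchanged. The face $c'$ on the outer side of $e$ absorbs $e$ and its inside, and $e$ is removed from its walk. The walk of $c'$ was not just $e$: otherwise $c'$ would be the exterior of $e$, the unbounded face, and $w$ would be empty. So $c'$ keeps its type, or stays the unbounded face with the same boundary word, and $v$ stays on its walk. A bounded face inside $e$ has only $v$ and inside vertices on its boundary. So a chain starting at a vertex not strictly inside $e$ passes through $v$ before and after any visit to the inside, and it ends on the outer walk, not inside; excise the visits. The same applies to paths to $*$.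

**Move 3: if there are no 0-edges and a bounded face $c$ has walk $e_1e_2$ labelled $aa^{-1}$, delete $e_2$.** First, $e_1,e_2$ are distinct as unoriented edges: a face whose walk is $ee^{-1}$ with $e$ not a loop is the unbounded face of a one-edge graph, a loop has different faces on its two sides, and no side is used twice. So $e_1$ and $e_2^{-1}$ are parallel edges with the same label $a$. The face $c'\ne c$ across $e_2$ absorbs $c$ and $e_2$, and in its walk $e_2^{-1}$ is replaced by $e_1$, which carries the same label. Connectivity, distances and $\pi$ are unchanged, since paths can use $e_1$ in place of $e_2^{-1}$; for the same reason paths to $*$ survive. The vertices of $c$ are the two ends of $e_2$, which lie on $c'$. Chain steps through $c$ become steps through $c'$ if $c'$ is bounded; if $c'$ is the unbounded face, these vertices are on the outer walk, and the chain may be truncated there. Vertices of the outer walk remain on it.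

When no move applies there are no 0-edges, hence no faces of type (iii) (boundary walks of bounded faces are nonempty), and no bounded face with walk labelled $aa^{-1}$. So we have a van Kampen diagram. Let $V_0$ be the set of vertices that were never deleted and $\kappa$ the composite quotient map. $\square$

## 9. From nested discs to 1-combings

**Lemma 9.1.** Let $\Delta\subset\mathbb R^2$ be a van Kampen diagram and $\{*\}=F_{-1}\subset F_0\subset\dots\subset F_h=\Delta$ subcomplexes, each compact and connected with connected complement in $\mathbb R^2$. There is a 1-combing $\Psi$ of $\Delta$ such that $\Psi(p,s)\notin F_k$ and $s\le t$ imply $\Psi(p,t)\notin F_k$, for all $k$.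

So a combing path leaves each $F_k$ once and for all. Tameness is thereby reduced to finding nested discs that are squeezed between sublevel sets of the norm.

*Proof.* **Step 1: $F_k$ collapses to $F_{k-1}$.** By Alexander duality each $F_k$ is acyclic with $\mathbb F_2$-coefficients. Let $F\subsetneq F'$ be nonempty $\mathbb F_2$-acyclic subcomplexes, so $H_*(F',F;\mathbb F_2)=0$.

If $F'\setminus F$ contains 2-cells, their sum is a nonzero relative 2-chain. Since $H_2(F',F)=0$, its boundary is nonzero, so some edge $e\not\subset F$ has odd total incidence with the 2-cells of $F'\setminus F$. As $e$ has only two sides, the incidence is exactly 1; and no 2-cell of $F$ is incident to $e$. So $e$ is a free edge of $F'$, and we collapse its 2-cell through $e$.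

If $F'\setminus F$ contains no 2-cells, then $F'/F$ is a connected graph with $H_1=0$ and at least one edge ($F'$ is connected), that is, a tree with an edge. It has a leaf different from the point $F/F$, and we collapse the leaf edge. No 2-cell of $F'$ is incident to it, since such a cell would lie in $F$.

The result is again acyclic and contains $F$. Iterate until $F$ is reached. So $\Delta=C_0\searrow C_1\searrow\dots\searrow C_M=\{*\}$ by elementary collapses, with every $F_k$ among the $C_i$.

**Step 2: realize the collapses by a deformation.** For the collapse of a 2-cell through $e$ use as a model a rectangle whose top side traverses $e$ and whose other three sides traverse the rest of the boundary walk of the cell (constant if the rest is trivial). Project the rectangle radially from a point above it onto the other three sides, moving each point linearly to its image. This fixes the three sides and descends to $C_i=C_{i+1}\cup(\text{rectangle})$. For an edge collapse shrink the edge linearly to its end in $C_{i+1}$. In each stage $C_{i+1}$ is fixed, and points off $C_{i+1}$ reach it only at the end of the stage. Concatenating the stages gives $\mathcal R:\Delta\times[0,1]\to\Delta$ from the identity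 to the constant map $*$.

**Step 3: once a track is in $F_k$, it stays there.** In a stage with $F_k\subset C_{i+1}$ the set $F_k$ is fixed, and a track that is in $C_{i+1}$ before the end of the stage is fixed during the whole stage. In a stage with $C_i\subset F_k$ everything moves inside $F_k$.

**Step 4: reverse time.** Put $\Psi(p,t)=\mathcal R(p,1-t)$ for $p\in\partial\Delta$. Then $\Psi(p,0)=*$ and $\Psi(p,1)=p$. The point $*$ is in all $C_i$, so it is fixed throughout. Vertices are fixed by 2-cell collapses, and fixed or moved along an edge to a vertex by edge collapses, so their tracks lie in the 1-skeleton. If $\Psi(p,t)\in F_k$ and $s\le t$, then $1-s\ge1-t$, so $\Psi(p,s)\in F_k$ by Step 3. $\square$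

## 10. Refilling pockets with cones: the intrinsic case

### 10.1 Pockets, and two refillings that fail

For a 0-diagram and an integer $j\ge0$ let $Y_j$ be the full subgraph on $\{\delta\le j\}$. It contains $*$, and it is connected, since shortest paths to $*$ stay in it. For $j<0$ put $Y_j=\emptyset=\mathrm{hull}(Y_j)$. In a van Kampen diagram the discs $\mathrm{hull}(Y_j)$ are the natural choice for Lemma 9.1. They contain the sublevel sets of the norm. What can go wrong is that $\mathrm{hull}(Y_j)$ contains vertices with $\delta$ far above $j$, in a *pocket*: a bounded component $Q$ of $\mathbb R^2\setminus Y_j$, cut off by a walk $\beta$ whose vertices all have $\delta\le j$.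

A sensible person cuts out $Q$ and refills $\beta$ by a filling chosen once and for all for the label of $\beta$. This fails because the length of $\beta$ is not bounded in terms of $j$. In the suspension example of Section 8 there is a pocket for $j=1$ whose boundary walk has arbitrary even length $l\ge 4$, although the boundary word of the diagram has length 3. So infinitely many labels of $\beta$ compete for each $j$.

The next attempt is to cone off $\beta=e_1\cdots e_l$. Let $t_i$ be the label of a shortest path from $*$ to the $i$-th vertex $v_i$ of $\beta$, and cut the pocket into triangles with sides $t_i$, $a_i$, $t_{i+1}$, where $a_i$ labels $e_i$. There are finitely many triples with $|t_i|,|t_{i+1}|\le j$, so one filling of each gives a bound depending on $j$ only. But arbitrary fillings may disturb $\delta$ on the rest of the diagram. A shortest path in a *diagram* may be labelled by a word representing the identity of $G$. If $t_i$ and $t_m$ both do, with different lengths, and the chosen fillings identify their endpoints with the apex, then $v_i$ and $v_m$ become joined by paths of length 0 although $\delta(v_i)\ne\delta(v_m)$. So $\delta$ drops, and work done at lower levels is lost.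

The remedy is to admit only fillings in which the two sides are still shortest paths from the apex. Such a filling exists whenever it is needed, because the diagram that we start from supplies one.

### 10.2 Admissible triples

**Definition (admissible triple).** Let $t,t'\in A^*$ and $a\in A\cup\{1\}$. The triple $\tau=(t,a,t')$ is admissible if there is a 0-diagram $\Theta$ whose outer walk (in some direction) from $*$ is $TeT'^{-1}$, where $e$ is an edge labelled $a$, the labels of $T,T'$ become $t,t'$ after deleting 1's, and for each vertex $u$ of $T$ (resp. $T'$), $\delta_\Theta(u)$ is the number of non-0-edges of $T$ (resp. $T'$) preceding it.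

*Examples.* Over $\langle a\mid a^3\rangle$ the triple $(a,a,a^{-1})$ is admissible, by a single triangle. The triple $(aa^{-1},1,\emptyset)$, with $\emptyset$ the empty word, is never admissible: the ends of $T$ and $T'$ would have $\delta_\Theta$ equal to $2$ and $0$, but would be joined by a 0-edge.

For each admissible $\tau$ fix one such $\Theta_\tau$. Let $c_j$ be the maximal number of edges of $\Theta_\tau$ over the finitely many admissible $\tau$ with $|t|,|t'|\le j$ (and $0$ if there are none). Put $g(j)=j+c_j$, a nondecreasing finite function of the integer $j\ge0$ that depends on $\mathcal P$ only.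

**Lemma 10.1.** Let $\mathcal G$ be a 0-diagram, $\mathcal T$ a spanning tree whose paths from $*$ are shortest paths, $e$ an edge of $\mathcal G$ from $u$ to $u'$ labelled $a$, and $T,T'$ the tree paths from $*$ to $u,u'$ with labels $t,t'$ (1's deleted). Then $|t|=\delta(u)$, $|t'|=\delta(u')$, and $(t,a,t')$ is admissible.

(Such a tree exists: use the lexicographic weight (length, number of edges).)

*Proof.* The equalities hold because tree paths are shortest. If $e\in\mathcal T$, then $T'=Te$ or $T=T'e^{-1}$. Let $\Theta$ be the path $T'$, respectively $T$; its outer walk, out and back, is $TeT'^{-1}$. If $e\notin\mathcal T$, write $T=ST_1$, $T'=ST_1'$ with $S$ the longest common initial part, ending at $q$. Then $T_1eT_1'^{-1}$ is a Jordan curve $\mathcal J$ that meets $S$ only in $q$. As $*$ is on the boundary of the unbounded face, it is not strictly inside $\mathcal J$, so $S\setminus\{q\}$ is outside. Let $\Theta$ be $S$ together with the part of $\mathcal G$ in the closed disc bounded by $\mathcal J$. It is connected, since a path in $\mathcal G$ from inside to $*$ meets $\mathcal J$. Its bounded faces are faces of $\mathcal G$, and its outer walk is $TeT'^{-1}$ up to direction. As $\Theta\subset\mathcal G$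 contains $T,T'$, these and their initial parts are shortest paths in $\Theta$ too. $\square$

### 10.3 Proof of Theorem A

Put $\lambda=\rho$. Let $w$ be a nonempty word representing the identity; for the empty word use a point. Let $\mathcal G_{-1}$ be any van Kampen diagram for $w$ and $D$ the maximum of $\delta$ on it. We construct 0-diagrams $\mathcal G_k$, $k\ge-1$, with boundary word $w$ such that

1. for $0\le i\le k$, every vertex of $\mathcal G_k$ in $\mathrm{hull}(Y_{i\lambda}(\mathcal G_k))$ has $\delta\le g(i\lambda)$;
2. every vertex of $\mathcal G_k$ outside $\mathrm{hull}(Y_{k\lambda}(\mathcal G_k))$ has $\delta\le D$.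

For $k=-1$ this holds. Let $\mathcal G=\mathcal G_{k-1}$ be given, and $j=k\lambda$.

**Step 1: locate the bad pockets.** Call a bounded component $Q$ of $\mathbb R^2\setminus Y_j$ *bad* if $Q\not\subset\mathrm{hull}(Y_{j-\lambda})$ and $Q$ contains a vertex with $\delta>g(j)$. Since $Q$ is connected and $Q\subset\mathbb R^2\setminus Y_{j-\lambda}$, a bad $Q$ is disjoint from $\mathrm{hull}(Y_{j-\lambda})$. It is a bounded face of the connected plane graph $Y_j$. Let $\beta=e_1\cdots e_l$ $(l\ge1)$ be its boundary walk with corners $v_1,\dots,v_l$, where $e_i$ goes from $v_i$ to $v_{i+1}$, $v_{l+1}=v_1$, and $e_i$ has label $a_i$. All vertices in $Q$ have $\delta>j$. $Q$ does not meet the unbounded face of $\mathcal G$.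

**Step 2: the boundary of a bad pocket is not near $*$.** We claim
$$\delta(v_i)\ge j+1-\rho/2.\tag{3}$$
The face $c$ of $\mathcal G$ on the $Q$-side of $e_i$ is contained in $Q$, hence bounded. If all edges of the walk of $c$ were in $Y_j$, then $c$ would be a component of $\mathbb R^2\setminus Y_j$, so $c=Q$; but $Q$ contains a vertex, a contradiction. So, $Y_j$ being full, $c$ has a boundary vertex with $\delta\ge j+1$. The boundary walk of $c$ is closed, has length at most $\rho$ (0-edges not counted), and contains $v_i$. This gives (3).

**Step 3: build the cone.** Fix a shortest-path spanning tree of $\mathcal G$, and let $t_i$ be the label (1's deleted) of the tree path to $v_i$, with $t_{l+1}=t_1$. So $|t_i|=\delta(v_i)\le j$, and by Lemma 10.1 $\tau_i=(t_i,a_i,t_{i+1})$ is admissible. Draw a circle with vertices $v_1',\dots,v_l'$ and edges labelled $a_1,\dots,a_l$, a vertex $o$ inside, and spokes from $o$ to $v_i'$ labelled $1\cdot t_i$. Into the face with boundary walk labelled $1\,t_i\,a_i\,t_{i+1}^{-1}\,1$ insert $\Theta_{\tau_i}$ by Lemma 8.2, with the evident correspondence of letters and starting corners $o$ and $*$. The cone is now a 0-diagram.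

**Step 4: replace the bad pockets by cones.** No shortest path from $*$ to a vertex outside the bad components enters a bad $Q$. Indeed, $\delta$ is nondecreasing along it. An edge in $Q$ has an endpoint in $Q$, because $Y_j$ is full. So the path would reach a vertex in $Q$, with $\delta>j$, and then leave through a vertex of $Y_j$, with $\delta\le j$. Hence deleting $\mathcal G\cap Q$ for every bad $Q$ leaves a connected plane graph, of which each bad $Q$ is a face with boundary walk $\beta$. Insert the cone of $Q$ into $Q$ by Lemma 8.2, with $e_i$ corresponding to the circle edge labelled $a_i$; if all $a_i=1$, the one rung joins $v_1$ to $v_1'$. Every rung joins some $v_i$ to $v_i'$. The result is $\mathcal G_k$, a 0-diagram with unchanged outer walk: an edge or vertex of the outer walk inside the open set $Q$ would make $Q$ meet the unbounded face.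

**Step 5: $\delta$ is unchanged on old (surviving) vertices.** By Step 4 shortest paths survive, so $\delta$ does not increase. To see that it does not decrease, we exhibit a function $\delta'$ on $\mathcal G_k$ that bounds distances from below. Let $\delta'$ be the old $\delta$ on old vertices; $\delta'(v_i')=\delta(v_i)$; on spokes the number of non-0-edges from $o$; on $\Theta_{\tau_i}$ the function $\delta_{\Theta_{\tau_i}}$. The definitions agree at $v_i'$ because $|t_i|=\delta(v_i)$. Along the circle edge labelled $a_i$ the function changes as $\delta$ does along $e_i$. By the condition in the definition of admissibility, a vertex of the spoke $t_i$ and a vertex of $T$ in corresponding stretches have equal $\delta'$, both being the number of non-1 letters passed; similarly for $t_{i+1}$ and $T'$. If $a_i=1$, so that one stretch contains both ends of the edge, then $|t_i|=|t_{i+1}|$ and the values still agree. So $\delta'$ is constant along 0-edges, including rungs, it changes by at most 1 along other edges, and $\delta'(*)=0$. Hence $\delta_{\mathcal G_k}\ge\delta'$. In particular $\delta$ does not decrease on old vertices.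

**Step 6: new vertices satisfy $j+1-\rho/2\le\delta\le g(j)$.** Paths from $*$ to new vertices pass through some $v_i$, so the lower bound follows from Step 5 and (3). For the upper bound, $v_i'$ is joined to $v_i$ by 0-edges, so $\delta(v_i')=\delta(v_i)\le j$. The endpoint of $T$ in $\Theta_{\tau_i}$ is joined to $v_i'$ by 0-edges, and $\Theta_{\tau_i}$ is connected with at most $c_j$ edges, so its vertices have $\delta\le j+c_j=g(j)$. The vertex $o$ and the spoke vertices are joined by 0-edges to vertices of some $\Theta_{\tau_i}$.

**Step 7: verify 1 and 2 for $\mathcal G_k$.** Let $i<k$. New vertices have $\delta\ge j+1-\rho/2>j-\lambda\ge i\lambda$, and deleted ones had $\delta>j$. Edges joining two vertices of $Y_{i\lambda}$ are not deleted, and no new edge joins two old vertices. So $Y_{i\lambda}$ is unchanged. The bad $Q$'s are disjoint from $\mathrm{hull}(Y_{j-\lambda})\supset\mathrm{hull}(Y_{i\lambda})$, so statement 1 persists for $i<k$.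

Let $i=k$. We have $Y_j(\mathcal G)\subset Y_j(\mathcal G_k)\subset Y_j(\mathcal G)\cup\bigcup Q\subset\mathrm{hull}(Y_j(\mathcal G))$, so the hulls of $Y_j(\mathcal G)$ and $Y_j(\mathcal G_k)$ coincide. A vertex of $\mathcal G_k$ in this hull is in $Y_j(\mathcal G)$, or new, or an old vertex in a non-bad bounded component of $\mathbb R^2\setminus Y_j(\mathcal G)$. In the first two cases $\delta\le g(j)$. A non-bad component lies in $\mathrm{hull}(Y_{j-\lambda}(\mathcal G))$, where $\delta\le g(j-\lambda)\le g(j)$ by statement 1 for $k-1$, or has only vertices with $\delta\le g(j)$. This is statement 1 for $i=k$. Vertices outside the hull are old and outside $\mathrm{hull}(Y_{j-\lambda}(\mathcal G))$, so statement 2 follows from statement 2 for $k-1$.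

**Step 8: stop, and pass to a van Kampen diagram.** When $k\lambda\ge D$, statement 2 shows that no vertex lies outside $\mathrm{hull}(Y_{k\lambda})$, since such a vertex would have $\delta\le D\le k\lambda$. So all vertices have $\delta\le g(k\lambda)$, and in $\mathcal G:=\mathcal G_k$ statement 1 holds for *all* $i\ge0$. By Lemma 8.1 every vertex of $\mathcal G$ with $\delta>g(i\lambda)$ has a $\{\delta>i\lambda\}$-chain. By Lemma 8.3 the same holds in a van Kampen diagram $\Delta$ for $w$ with $\delta=d_\Delta(*,\cdot)$. By Lemma 8.1 again, every vertex of $F_i:=\mathrm{hull}(Y_{i\lambda}(\Delta))$ has $\delta\le g(i\lambda)$.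

**Step 9: squeeze, and comb.** With the intrinsic norm on $\Delta$,
$$\{x\in\Delta:\|x\|\le i\lambda\}\subset F_i\subset\{x\in\Delta:\|x\|\le g(i\lambda)+\tfrac34\}.$$
For the first inclusion: an edge of norm $\le i\lambda$ has both ends in $Y_{i\lambda}$; a 2-cell of norm $\le i\lambda$ has its boundary in $Y_{i\lambda}$ and so is a bounded component of $\mathbb R^2\setminus Y_{i\lambda}$. The second holds because $F_i$ is a subcomplex. For large $h$ we have $F_h=\Delta$. Lemma 9.1 with $F_{-1}=\{*\}$ gives a 1-combing $\Psi$. Put
$$f(n)=g(\lambda\lceil n/\lambda\rceil)+\tfrac34,\qquad n\in\mathbb N[\tfrac14],$$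
which is nondecreasing, finite, $\mathbb N[\frac14]$-valued, and independent of $w$. Let $k=\lceil n/\lambda\rceil$. If $\|\Psi(p,s)\|>f(n)$ and $s<t$, then $\Psi(p,s)\notin F_k$, so $\Psi(p,t)\notin F_k$, and therefore $\|\Psi(p,t)\|>k\lambda\ge n$. $\blacksquare$

## 11. Complements of balls: Theorem C(2)

Why does the cone not prove the extrinsic statement, which we know to be false? Read Step 6 again. A new vertex is intrinsically far from $*$ because it can only be reached through $\beta$. Its extrinsic norm, however, is read off from $\pi$, and following the spoke $t_i$ backwards from $v_i'$ gives $\pi(o)=\epsilon$. So the cone puts vertices of extrinsic norm $0$ behind $\beta$, the lower sublevel sets are not left unchanged, and the induction of Step 7 breaks down. A refilling must stay away from the ball around $\epsilon$, that is, inside some $C_n$. The condition in Theorem C(2) is what makes that possible with control.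

### 11.1 Necessity

Let $n\ge0$ and $n'=n+\rho$. A cell not in $Z_{n'}$ has all vertices of norm $\ge n'-\rho/2>n$, so $X\setminus Z_{n'}\subset C_n$. Let $U$ be a component of $C_n$. Descending a geodesic toward $\epsilon$, we find in $U$ a vertex $q$ with $|q|=n+1\le n'$. Let $Y$ be as in Lemma 4.1 for $n'$, let $v$ be an edge loop in $U$ at $q$, and $\eta$ an edge path from $\epsilon$ to $q$. Decompose $\eta v\eta^{-1}$ by Lemma 4.1. As $q\in Z_{n'}$ and the $\beta_i$ avoid $Z_{n'}$, both ends of the subpath $v$ lie in $\alpha$-pieces. So $v$ is a concatenation of paths in $Y\cap C_n$ and of whole $\beta_i$'s, and $\beta_i\simeq\gamma_i\subset Y\cap C_n$ within $C_n$. Hence $\pi_1(U,q)$ is generated by the image of $\pi_1$ of a component of the finite complex $Y\cap C_n$.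

### 11.2 Sufficiency

Assume that all components of all $C_n$ have finitely generated fundamental groups.

**Step 1: push excursions inward, away from a small ball.** *For each $n$ there is $m=m(n)>n+1$, and for each $M\ge m$ an $M'\ge M$, such that every edge path $\beta$ with endpoints of norm $m$ and all vertices of norm in $[m,M]$ is homotopic rel endpoints in $C_n\cap B(M')$ to an edge path $\gamma$ in $C_n\cap B(m)$.*

Every component $U$ of $C_n$ contains vertices of norm $n+1$, so there are finitely many components. For each $U$ choose a vertex $q_U\in U$ of norm $n+1$, edge paths $\kappa_s$ in $U$ from $q_U$ to each vertex $s\in U$ of norm $n+1$, and finitely many edge loops at $q_U$ generating $\pi_1(U,q_U)$. Choose $m>n+1$ such that $B(m)$ contains all of these. For a vertex $x\in U$ let $\zeta_x$ be $\kappa_s$ followed by the part from $s$ to $x$ of a chosen geodesic from $\epsilon$ to $x$, where $s$ is the vertex of norm $n+1$ on it. (This part stays in $C_n$, so $s\in U$.) For each edge $e$ from $x$ to $y$ with norms in $[m,M]$, the loop $\zeta_xe\zeta_y^{-1}$ is homotopic in $C_n$ to a product $\lambda_e$ of the chosen loops and their inverses. There are finitely many such $e$, so all these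 homotopies and the paths $\zeta_x$ involved lie in some $B(M')$, $M'\ge M$. If $\beta=e_1\cdots e_r$ goes from $x_0$ to $x_r$, then
$$\beta\simeq\gamma:=\zeta_{x_0}^{-1}\lambda_{e_1}\cdots\lambda_{e_r}\zeta_{x_r}$$
in $C_n\cap B(M')$, and $\gamma$ lies in $C_n\cap B(m)$ because $|x_0|=|x_r|=m$.

**Step 2: a scale of radii.** Choose $0=n_0<n_1<n_2<\cdots$ such that

* $n_{k+1}\ge m(n_k)$ for all $k\ge0$;
* every edge loop in $B(n_1)$ is null-homotopic in $B(n_2)$ (possible since $B(n_1)^{(1)}$ is a finite connected graph and $X$ is simply connected);
* for $k\ge2$, $n_{k+1}\ge M'$, where $M'$ belongs to $n=n_{k-2}$ and $M=n_k$ in Step 1 (note $n_k\ge n_{k-1}\ge m(n_{k-2})$).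

These numbers do not depend on any word.

**Step 3: shrink the loop of a word layer by layer.** Let $w$ be a nonempty word representing the identity, $\ell$ its loop at $\epsilon$, and $h\ge1$ with $\ell=:\ell_h\subset B(n_h)$. For $h\ge k\ge2$, given $\ell_k\subset B(n_k)$, let $m=m(n_{k-2})\le n_{k-1}$. Cut $\ell_k$ into *common edges* (both ends of norm $\le m$) and *excursions* $\beta$ (maximal subpaths of length $\ge2$ with all interior vertices of norm $>m$; their ends have norm exactly $m$). The first edge is common since $m>1$. Replace each excursion $\beta$ by $\gamma$ as in Step 1, with $n=n_{k-2}$ and $M=n_k$, to get $\ell_{k-1}\subset B(m)\subset B(n_{k-1})$. The loop $\beta\gamma^{-1}$ is null-homotopic in the 2-complex $C_{n_{k-2}}\cap B(n_{k+1})$. By van Kampen's lemma in that complex there is a van Kampen diagram $E_\beta$ with outer walk $\beta\gamma^{-1}$ mapping into $C_{n_{k-2}}\cap B(n_{k+1})$.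

**Step 4: assemble the layers.** We build 0-diagrams $D_1\subset D_2\subset\cdots\subset D_h$, where $D_k$ has as boundary word the label of $\ell_k$. $D_1$ is a van Kampen diagram for $\ell_1$ mapping into $B(n_2)$. $D_k$ is obtained from $D_{k-1}$ by drawing around it a circle labelled $\ell_k$, joining the initial points and the terminal points of corresponding common edges, and of corresponding $\beta,\gamma$, by rungs as in Lemma 8.2, and inserting $E_\beta$ (Lemma 8.2) into the face with walk $\beta\,1\,\gamma^{-1}\,1$. The other new faces are of types (ii) and (iii). The base vertex of $D_k$ is the starting point on the circle; it is joined by a rung to that of $D_{k-1}$, so the maps $\pi$ of the layers are compatible. All vertices of $D_k$ have $|\pi|\le n_{k+1}$.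

**Step 5: low vertices are connected to $*$ at low level.** *(a) In $D_h$, every vertex $x$ with $|\pi(x)|\le n_i$ is joined to $*$ by an edge path in $\{|\pi|\le n_{i+2}\}$.*

If $h\le i+1$, this holds since $D_h$ is connected with $|\pi|\le n_{h+1}\le n_{i+2}$. Let $h\ge i+2$, and suppose first $x\in D_k\setminus D_{k-1}$ with $k\ge i+2$. Vertices of the $E_\beta$'s of this layer, and hence vertices of the excursions (which are joined to them by 0-edges), have $|\pi|>n_{k-2}\ge n_i$. So $x$ is a circle vertex on common edges, hence joined by a 0-edge to a vertex of $D_{k-1}$ with the same $\pi$. Continue down to $D_{i+1}$. If already $x\in D_{i+1}$, nothing is needed so far. Now $D_{i+1}$ is connected with $|\pi|\le n_{i+2}$, and its base is joined to $*$ by rungs, along which $\pi=\epsilon$.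

**Step 6: high vertices escape to the boundary at high level.** *(b) Every vertex $x$ with $|\pi(x)|>n_{i+4}$ has a $\{|\pi|>n_{i+2}\}$-chain.*

Vertices of $D_{i+3}$ have $|\pi|\le n_{i+4}$, so $x\in D_k\setminus D_{k-1}$ with $k\ge i+4$ (if $h\le i+3$, no such $x$ exists). If $x$ is in some $E_\beta$ of this layer, which is connected with $|\pi|>n_{k-2}\ge n_{i+2}$, move inside $E_\beta$ to $\beta$ and by 0-edges to the circle $\ell_k$. So we are at a vertex $y$ of the circle $\ell_k$ with $|\pi(y)|>n_{i+2}$. If $k=h$, we are on the outer walk. Otherwise, in $D_{k+1}$, either $y$ is on common edges and joined by 0-edges to the circle $\ell_{k+1}$, or $y$ is on some $\gamma$ and joined by 0-edges to a vertex of the corresponding $E_{\beta'}$. The latter is connected with $|\pi|>n_{k-1}\geq n_{i+2}$, and we move in it to $\beta'$ and by 0-edges to $\ell_{k+1}$. Iterate. We obtain an edge path in $\{|\pi|>n_{i+2}\}$ to the outer walk, which yields a chain.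

**Step 7: contract, squeeze, and comb.** Apply Lemma 8.3 to $D_h$ with $\nu=|\pi|$: (a) and (b) hold in a van Kampen diagram $\Delta$ for $w$. Let $Y_i$ be the component containing $*$ of the full subgraph of $\Delta^{(1)}$ on $\{|\pi|\le n_{i+2}\}$; it is itself a full subgraph. Let $F_i=\mathrm{hull}(Y_i)$, and let $\|\cdot\|$ be the extrinsic norm on $\Delta$. By (a) all vertices with $|\pi|\le n_i$ are in $Y_i$. So an edge of norm $\le n_i$ is in $Y_i$, and a 2-cell of norm $\le n_i$ has its boundary in $Y_i$ and is a bounded component of $\mathbb R^2\setminus Y_i$; thus $\{\|x\|\le n_i\}\subset F_i$. A chain as in (b) avoids $V(Y_i)$, so by Lemma 8.1 vertices with $|\pi|>n_{i+4}$ are not in $F_i$. As $F_i$ is a subcomplex, $F_i\subset\{\|x\|\le n_{i+4}+\frac34\}$. Also $F_i\subset F_{i+1}$, and $F_i=\Delta$ for large $i$. Lemma 9.1 with $F_{-1}=\{*\}$ gives a 1-combing $\Psi$.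

Put $f(n)=n_{i+4}+\frac34$, where $i=i(n)\ge0$ is minimal with $n\le n_i$. If $\|\Psi(p,s)\|>f(n)$ and $s<t$, then $\Psi(p,s)\notin F_i$, so $\Psi(p,t)\notin F_i$, and $\|\Psi(p,t)\|>n_i\ge n$. This $f$ is finite, nondecreasing and independent of $w$; for the empty word use a point. $\blacksquare$
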